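
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}
\numberwithin{equation}{section}

\title{Univalent harmonic self mappings of the disk\\ whose dilatation is an infinite Blaschke product}


\begin{abstract}
A. Weitsman asked whether a univalent harmonic mapping of the unit disk onto itself can have an infinite Blaschke product as its dilatation. The answer is yes: the Poisson extension of $e^{i\varphi}$, where $\varphi$ is the rescaled Cantor function, is an example. We also show that the dilatation of a univalent harmonic self mapping is inner exactly when the measure $d\varphi$ of its boundary function is singular, that the support of this measure is then the set of boundary singularities of the dilatation, and that the possible accumulation sets of the zeros of such infinite Blaschke products are exactly the nonempty perfect subsets of the circle.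
\end{abstract}

\section{The problem and the results}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$ and $\mathbb T=\partial\mathbb D$. A \emph{harmonic mapping} of $\mathbb D$ is a complex-valued harmonic function $f$ on $\mathbb D$; it can be written as $f=h+\overline g$ with $h,g$ analytic in $\mathbb D$. Its Jacobian is $|h'|^2-|g'|^2$. If $f$ is univalent and sense-preserving, the Jacobian is positive, and the \emph{dilatation}
\[
a=\frac{g'}{h'}=\frac{\overline{f_{\bar z}}}{f_z}
\]
is an analytic function with $|a|<1$ in $\mathbb D$. It measures how far $f$ is from being conformal. The differential $df=h'\,dz+\overline{a\,h'\,dz}$ maps infinitesimal circles to ellipses whose axes have ratio $(1+|a|)/(1-|a|)$. Thus $a\equiv0$ for conformal maps, and $|a|$ close to $1$ means that $df$ nearly collapses the plane onto a line, whose direction is governed by $\arg a$.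

A \emph{univalent harmonic self mapping} of $\mathbb D$ is a univalent harmonic mapping $f$ with $f(\mathbb D)=\mathbb D$. If it is sense-reversing, we replace it by $\overline f$. An \emph{infinite Blaschke product} is a function
\begin{equation}\label{eq:blaschke}
B(z)=e^{i\gamma}z^m\prod_{n=1}^{\infty}\frac{|\zeta_n|}{\zeta_n}\,\frac{\zeta_n-z}{1-\overline{\zeta_n}z},
\end{equation}
where $\gamma\in\mathbb R$, $m\ge0$ is an integer, and $\zeta_n\in\mathbb D\setminus\{0\}$ are infinitely many zeros, listed with multiplicity, with $\sum_n(1-|\zeta_n|)<\infty$. The following problem is taken from \cite{Joshi}.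

\begin{question}[A. Weitsman]
Is there a univalent harmonic self mapping of $\mathbb D$ whose dilatation is an infinite Blaschke product?
\end{question}

The two requirements pull in opposite directions. A Blaschke product has radial limits of modulus $1$ almost everywhere on $\mathbb T$, so that $f$ must degenerate at almost every boundary point; yet $f$ must carry $\mathbb D$ onto all of $\mathbb D$. Smooth boundary values do not achieve this, by Theorem~\ref{thm:structure}(a) below; the identity, for instance, has $a\equiv0$. Finite Blaschke products do arise from Poisson extensions of step functions (Example~\ref{ex:polygon}), but these map $\mathbb D$ into polygons inscribed in $\mathbb T$. When the number of vertices of a regular polygon tends to infinity, the mappings do tend to a self mapping of $\mathbb D$, but it is the identity, and all boundary degeneracy is lost in the limit. One needs boundary values that move only on a null set, as those of a step function do, and that are nevertheless continuous. The Cantor function is the first candidate, and it works.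

\begin{theorem}\label{thm:cantor}
Let $c$ be the Cantor ternary function on $[0,1]$. Put $\varphi(t)=2\pi c(t/2\pi)$ on $[0,2\pi]$, extended by $\varphi(t+2\pi)=\varphi(t)+2\pi$. The Poisson extension $f$ of $e^{it}\mapsto e^{i\varphi(t)}$ is a univalent sense-preserving harmonic mapping with $f(\mathbb D)=\mathbb D$, and its dilatation is an infinite Blaschke product. Moreover, this Blaschke product has a radial limit of modulus $1$ at every point of $\mathbb T$.
\end{theorem}

So the answer to the question is yes. To describe the general situation, write $P[\cdot]$ for the Poisson integral and call a function $\varphi:\mathbb R\to\mathbb R$ \emph{admissible} if it is nondecreasing and $\varphi(t+2\pi)=\varphi(t)+2\pi$. By Proposition~\ref{prop:rep} below, the sense-preserving univalent harmonic self mappings of $\mathbb D$ are exactly the functions $P[e^{i\varphi}]$ with $\varphi$ admissible and continuous. We attach to $f=P[e^{i\varphi}]$ the measure $\mu=d\varphi$ on $\mathbb T$, which has mass $2\pi$ and no atoms. Recall that an \emph{inner function} is an analytic function in $\mathbb D$, bounded by $1$, whose radial limits have modulus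 $1$ almost everywhere on $\mathbb T$, and that a set is \emph{perfect} if it is closed and has no isolated points.

\begin{theorem}\label{thm:structure}
Let $f=P[e^{i\varphi}]$ be a sense-preserving univalent harmonic self mapping of $\mathbb D$, with $\varphi$ admissible and continuous, let $\mu=d\varphi$, and let $a$ be the dilatation of $f$.
\begin{itemize}
\item[(a)] The dilatation $a$ is inner if and only if $\mu$ is singular.
\item[(b)] If $a$ is inner, then the set of points of $\mathbb T$ across which $a$ has no analytic continuation is exactly $\operatorname{supp}\mu$, a nonempty perfect set. In particular $a$ is never a finite Blaschke product.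
\item[(c)] A set $E\subset\mathbb T$ is the set of accumulation points of the zeros of some infinite Blaschke product which is the dilatation of a univalent harmonic self mapping of $\mathbb D$ if and only if $E$ is nonempty and perfect.
\end{itemize}
\end{theorem}

For instance, no infinite Blaschke product whose zeros have a countable set of accumulation points is such a dilatation, because nonempty perfect sets are uncountable. On the other hand, the zeros may accumulate at every point of $\mathbb T$.

\paragraph{The main idea: two opposite rotations.}
Suppose that $a$ behaves well at a boundary point $e^{i\theta}$, with $|a|=1$ there, and put $b^2=a$. From $b\,df=bh'\,dz+|b|^2\,\overline{bh'\,dz}$ we see that at this point $b\,df$ is real: $df$ has collapsed onto the line $\overline b\,\mathbb R$. If $e^{i\theta}$ lies in the support of $\mu$, the boundary values of $f$ actually move there, along the unit circle, hence in the direction $ie^{i\varphi(\theta)}$. Therefore $\overline b=\pm ie^{i\varphi(\theta)}$, that is,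
\begin{equation}\label{eq:heuristic}
a(e^{i\theta})=-e^{-2i\varphi(\theta)}\qquad(\theta\in\operatorname{supp}\mu).
\end{equation}
As $\theta$ increases along the support, the right side turns clockwise. But a nonconstant analytic function bounded by $1$ that is unimodular and analytic on an arc turns counterclockwise along it. The two rotations are compatible only at isolated points, between which $\arg a$ can make up for the difference by an additional turn of $2\pi$. If the support is perfect, no continuation of $a$ across any of its points is possible, and a Blaschke product is forced to be infinite.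

Versions of \eqref{eq:heuristic} carry the whole paper. For the Cantor function we prove it in the sense of radial limits, by a direct estimate of Cauchy integrals (Section~\ref{sec:cantor}). For general singular $\mu$ we prove it, in an integrated form, under the assumption that $a$ continues analytically (Section~\ref{sec:structure}). For part (c) we approximate by step functions and use the Baire category theorem (Section~\ref{sec:perfect}).

\section{Boundary functions and Cauchy integrals}\label{sec:prelim}

Points of $\mathbb T$ are written as $t$ mod $2\pi$, and $B(t,\rho)$ denotes the open arc $\{s:|s-t|<\rho\}$. For a function or a finite measure $\lambda$ on $\mathbb T$,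
\[
P[\lambda](re^{i\theta})=\frac1{2\pi}\int\frac{1-r^2}{|1-re^{i(\theta-t)}|^2}\,d\lambda(t),
\]
where a function $u$ is identified with the measure $u\,dt$. For admissible $\varphi$ let $F=e^{i\varphi}$ and $f=P[F]=h+\overline g$ with $g(0)=0$. Summing Fourier series,
\begin{equation}\label{eq:hg}
h(z)=\frac1{2\pi}\int\frac{F(t)}{1-ze^{-it}}\,dt,\qquad g(z)=\frac1{2\pi}\int\overline{F(t)}\,\frac{ze^{-it}}{1-ze^{-it}}\,dt .
\end{equation}
Consequently, \emph{if $F_j=e^{i\varphi_j}\to F$ almost everywhere, then $h_j\to h$ and $g_j\to g$ locally uniformly in $\mathbb D$ together with all derivatives}, by dominated convergence.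

\subsection{Which boundary functions occur}

We use two classical theorems; see \cite[Ch.~2--3]{Duren}. The Rad\'o--Kneser--Choquet theorem states that the Poisson extension of a homeomorphism of $\mathbb T$ onto the boundary of a bounded convex domain is univalent in $\mathbb D$. Lewy's theorem states that the Jacobian of a univalent harmonic mapping has no zeros. Since a Cantor-type $\varphi$ is not injective, the first theorem has to be carried over to nondecreasing $\varphi$ by a limit argument. Step functions are included because we need their dilatations, although their extensions are not onto $\mathbb D$.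

\begin{proposition}\label{prop:rep}
\begin{itemize}
\item[(i)] Let $\varphi$ be admissible, and either continuous or a step function with at least three jumps per period. Then $h'\ne0$ and $|g'/h'|<1$ in $\mathbb D$. If $\varphi$ is continuous, then $f$ is univalent and sense-preserving, $f(\mathbb D)=\mathbb D$, and $f$ extends continuously to $\overline{\mathbb D}$ with boundary values $F$.
\item[(ii)] Conversely, every sense-preserving univalent harmonic $f$ with $f(\mathbb D)=\mathbb D$ is of the form $P[e^{i\varphi}]$ with $\varphi$ admissible and continuous.
\end{itemize}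
\end{proposition}

\begin{proof}
(i) Put $\varphi_\varepsilon(t)=(1-\varepsilon)(\varphi*\rho_\varepsilon)(t)+\varepsilon t$ with a smooth mollifier $\rho_\varepsilon$. This is a smooth admissible function with $\varphi_\varepsilon'\ge\varepsilon$, so $e^{i\varphi_\varepsilon}$ is a sense-preserving homeomorphism of $\mathbb T$. By the two theorems just quoted, $f_\varepsilon=P[e^{i\varphi_\varepsilon}]=h_\varepsilon+\overline{g_\varepsilon}$ is univalent and its Jacobian has constant sign. The sign is positive, because $f_\varepsilon-f_\varepsilon(0)$ has winding number $1$ on $\mathbb T$, hence, vanishing only at $0$, also on small circles about $0$. So $h'_\varepsilon\ne0$ and $|g'_\varepsilon|<|h'_\varepsilon|$. As $\varepsilon\to0$ we have $\varphi_\varepsilon\to\varphi$ at all points of continuity, so $h_\varepsilon\to h$ and $g_\varepsilon\to g$ locally uniformly with derivatives.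

Next, $f(\mathbb D)$ is not contained in a line. Otherwise the radial limits of $f$, which are $F$ almost everywhere, would lie in the intersection of $\mathbb T$ with a line, that is, in a set of at most two points. But a continuous $F$ runs through all of $\mathbb T$, and a step function with $k\ge3$ jumps per period, whose sizes are positive and add up to $2\pi$, takes $k$ distinct values modulo $2\pi$ on intervals. In particular $f$ is not constant.

By Hurwitz's theorem $h'$ is zero-free or $h'\equiv0$. In the latter case $|g'|\le|h'|$ gives $g'\equiv0$ and $f$ is constant, which is excluded. So $a=g'/h'$ is analytic with $|a|\le1$. If $|a|=1$ at some point, then $a\equiv e^{i\alpha}$ is constant and $g=e^{i\alpha}h+\text{const}$. Then, for a suitable constant $\kappa$,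
\[
e^{i\alpha/2}(f-\kappa)=e^{i\alpha/2}h+\overline{e^{i\alpha/2}h}
\]
is real and $f(\mathbb D)$ lies in a line, which is excluded. Hence $|a|<1$.

Now let $\varphi$ be continuous. The Jacobian of $f$ is positive, so $f$ is a sense-preserving local homeomorphism. Suppose $f(z_1)=f(z_2)=w$ with $z_1\neq z_2$. On small circles about $z_1$ and $z_2$, bounding disjoint disks, the function $f-w$ has winding number $1$. For small $\varepsilon$ so does $f_\varepsilon-w$, which therefore vanishes inside both circles, contradicting the univalence of $f_\varepsilon$. So $f$ is univalent. It is continuous on $\overline{\mathbb D}$ with $f(\mathbb T)=\mathbb T$, and $|f|<1$ in $\mathbb D$ by the maximum principle. Therefore $f(\mathbb D)=f(\overline{\mathbb D})\cap\mathbb D$ is nonempty, closed in $\mathbb D$ and open, so $f(\mathbb D)=\mathbb D$.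

(ii) Now $f:\mathbb D\to\mathbb D$ is a homeomorphism. For $R<1$ close to $1$, $D_R=f^{-1}(\{|w|<R\})$ is a Jordan domain containing $0$ with compact closure $f^{-1}(\{|w|\le R\})$ in $\mathbb D$. These domains increase to $\mathbb D$, so $D_R\supset\{|z|<\varrho_R\}$ with $\varrho_R\to1$. Let $\chi_R:\mathbb D\to D_R$ be conformal with $\chi_R(0)=0$, $\chi_R'(0)>0$; by Carath\'eodory's theorem it extends to a homeomorphism of the closures. Schwarz's lemma gives $|\chi_R(z)|\le|z|$, and, applied to $z\mapsto\chi_R^{-1}(\varrho_Rz)$, it gives $\chi_R'(0)\ge\varrho_R$. Every locally uniform limit $\chi$ of $\chi_R$ as $R\to1$ thus satisfies $|\chi(z)|\le|z|$ and $\chi'(0)=1$, so $\chi(z)=z$. Hence $\chi_R(z)\to z$ locally uniformly.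

The function $f\circ\chi_R$ is harmonic in $\mathbb D$ and a sense-preserving homeomorphism of $\overline{\mathbb D}$ onto $\{|w|\le R\}$. Its boundary values are $Re^{i\varphi_R}$ with $\varphi_R$ admissible, continuous, and $\varphi_R(0)\in[0,2\pi)$. By Helly's selection theorem $\varphi_{R_j}\to\varphi$ pointwise for some $R_j\to1$, with $\varphi$ admissible. Passing to the limit in $f\circ\chi_{R_j}=P[R_je^{i\varphi_{R_j}}]$ gives $f=P[e^{i\varphi}]$.

Suppose $\varphi$ jumps at $t_1$. Between $t_1$ and $t_1+2\pi$ its values lie in $[\varphi(t_1^+),\varphi(t_1^-)+2\pi]$, so $e^{i\varphi}$ avoids almost everywhere the nonempty open arc $A=\{e^{is}:\varphi(t_1^-)<s<\varphi(t_1^+)\}$. Then $f(\mathbb D)$ lies in the closed convex hull of $\mathbb T\setminus A$, which does not contain $\mathbb D$. This contradiction shows that $\varphi$ is continuous.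
\end{proof}

In the situation of Proposition~\ref{prop:rep}(i) we call $a=g'/h'$ the dilatation of $f$ also when $\varphi$ is a step function.

\subsection{Formulas}

For admissible $\varphi$ the function $F$ is $2\pi$-periodic and of bounded variation on a period, so $\int dF=0$. Write $F\sim\sum c_ne^{int}$. Integration by parts gives $nc_n=\frac1{2\pi i}\int e^{-int}dF(t)$ for all $n\in\mathbb Z$. Inserting this in $zh'=\sum_{n\ge1}nc_nz^n$ and $zg'=\sum_{n\ge1}n\overline{c_{-n}}z^n$ and summing (the terms with $n=0$ may be added because $\int dF=0$), we get
\begin{equation}\label{eq:cauchy}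
zh'(z)=\frac1{2\pi i}\int\frac{dF(t)}{1-ze^{-it}},\qquad
zg'(z)=\frac1{2\pi i}\int\frac{\overline{dF(t)}}{1-ze^{-it}} .
\end{equation}
If $\varphi$ is continuous and $\mu=d\varphi$, then $dF=ie^{i\varphi}d\mu$, and hence
\begin{equation}\label{eq:cauchymu}
zh'(z)=\frac1{2\pi}\int\frac{e^{i\varphi(t)}}{1-ze^{-it}}\,d\mu(t),\qquad
zg'(z)=-\frac1{2\pi}\int\frac{e^{-i\varphi(t)}}{1-ze^{-it}}\,d\mu(t).
\end{equation}
So $a$ is a quotient of two Cauchy integrals over the same positive measure, with densities $-e^{-i\varphi}$ in the numerator and $e^{i\varphi}$ in the denominator. With $z=re^{i\theta}$ we also have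
\begin{equation}\label{eq:polar}
f_\theta=i\bigl(zh'-\overline{zg'}\bigr)=P[dF],\qquad rf_r=zh'+\overline{zg'},
\end{equation}
where the second equality for $f_\theta$ is again an integration by parts. Finally, $|1-re^{is}|^2=(1-r)^2+4r\sin^2\frac s2$ and $\sin\frac{|s|}2\ge\frac{|s|}\pi$ for $|s|\le\pi$, so $|1-re^{is}|^2\ge\max\bigl((1-r)^2,2s^2/\pi^2\bigr)$ when $r\ge\frac12$, and
\begin{equation}\label{eq:kernel}
|1-re^{is}|\ge\tfrac13\max(1-r,|s|)\qquad(\tfrac12\le r<1,\ |s|\le\pi).
\end{equation}

Away from $\operatorname{supp}\mu$ the boundary values of $f$ do not move. There the dilatation is automatically unimodular.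

\begin{lemma}\label{lem:gap}
In the situation of Proposition~\ref{prop:rep}(i), let $\mu=d\varphi$ and $S=\operatorname{supp}\mu$. Then $a$ continues analytically across $\mathbb T\setminus S$, and $|a|=1$ there.
\end{lemma}

\begin{proof}
The measure $dF$ lives on $S$, so by \eqref{eq:cauchy} the functions $zh'$ and $zg'$ are analytic off $S$. Let $e^{i\tau}\in\mathbb T\setminus S$. Since $\frac1{1-e^{ix}}=\frac12+\frac i2\cot\frac x2$ and $\int dF=0$, at $z=e^{i\tau}$ we have
\[
zh'=\frac{A(\tau)}{4\pi},\qquad zg'=\frac{\overline{A(\tau)}}{4\pi},\qquad A(\tau)=\int\cot\frac{\tau-t}2\,dF(t).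
\]
So $|g'|=|h'|$ on $\mathbb T\setminus S$. Near this set $a=g'/h'$ is meromorphic, and it has no poles on it because $|a|<1$ in $\mathbb D$. Thus $a$ continues analytically. As $h'\not\equiv0$, we have $|a|=1$ on $\mathbb T\setminus S$ except at isolated points, hence everywhere on $\mathbb T\setminus S$ by continuity.
\end{proof}

\section{The two rotations}\label{sec:rotations}

The smallest case in which \eqref{eq:heuristic} can be seen is that of a regular polygon.

\begin{example}\label{ex:polygon}
Let $n\ge3$, $\omega=e^{2\pi i/n}$, $t_k=2\pi k/n$, let $\varphi_n$ be the step function with $\varphi_n=t_k+\pi/n$ on $(t_k,t_{k+1})$, $k\in\mathbb Z$, and let $f=P[F]$ with $F=e^{i\varphi_n}$. The jump of $F$ at $t_k$ is $2i\sin(\pi/n)\,\omega^k$. Expanding in powers of $z$,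
\[
\sum_{k=0}^{n-1}\frac{\omega^{k}}{1-z\omega^{-k}}=\sum_{m\ge0}z^m\sum_{k=0}^{n-1}\omega^{k(1-m)}=\frac{nz}{1-z^n},\qquad
\sum_{k=0}^{n-1}\frac{\omega^{-k}}{1-z\omega^{-k}}=\frac{nz^{n-1}}{1-z^n},
\]
so \eqref{eq:cauchy} gives
\[
zh'=\frac{n\sin(\pi/n)}{\pi}\,\frac{z}{1-z^n},\qquad zg'=-\frac{n\sin(\pi/n)}{\pi}\,\frac{z^{n-1}}{1-z^n},\qquad a(z)=-z^{n-2}.
\]
The dilatation is a finite Blaschke product, and $f(\mathbb D)$ lies in the convex hull of the $n$ points $e^{i(t_k+\pi/n)}$, so $f(\mathbb D)\ne\mathbb D$. At the atoms of $d\varphi_n$,
\[
a(e^{it_k})=-e^{i(n-2)t_k}=-e^{-2it_k},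
\]
and $t_k$ is the mean of the one-sided limits of $\varphi_n$ at $t_k$. So \eqref{eq:heuristic} holds at the atoms if $\varphi_n$ is given these mean values there. From one atom to the next $-e^{-2it_k}$ turns clockwise by $2\cdot\frac{2\pi}n$, while the argument of $a$ increases by $(n-2)\frac{2\pi}n=2\pi-2\cdot\frac{2\pi}n$. The two are reconciled by one full turn per gap.

As $n\to\infty$, the functions $\varphi_n(t)$ tend to $t$, and the mappings and their dilatations tend locally uniformly to the identity and to $0$. The limit of these inner functions is not inner; in accordance with Theorem~\ref{thm:structure}(a), the limit $dt$ of the measures $d\varphi_n$ is not singular.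
\end{example}

The comparison of the two rotations is the following lemma. Where $\varphi$ and $\arg a$ are both continuous, their changes over short distances are small, and a compensating full turn is impossible there.

\begin{lemma}\label{lem:rotation}
Let $\varphi$ be admissible and continuous, and let $a$ be the dilatation of $P[e^{i\varphi}]$. Let $I\ne\mathbb T$ be an open arc across which $a$ continues analytically, with $|a|=1$ on $I$. Then the set
\[
\{t\in I:\ a(e^{it})=-e^{-2i\varphi(t)}\}
\]
has no accumulation point in $I$.
\end{lemma}

\begin{proof}
Regard $I$ as an interval of real numbers $t$ and write $a(e^{it})=e^{i\psi(t)}$ on $I$ with a smooth real function $\psi$. Differentiating, $\psi'(t)=\zeta a'(\zeta)/a(\zeta)$ with $\zeta=e^{it}$. This number is real, and hence equals the radial derivative of $|a|$ at $\zeta$. By the Schwarz--Pick lemma $|a(r\zeta)|\le\frac{r+|a(0)|}{1+r|a(0)|}$, so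
\[
\psi'(t)=\lim_{r\to1}\frac{1-|a(r\zeta)|}{1-r}\ \ge\ \frac{1-|a(0)|}{1+|a(0)|}>0 .
\]
Thus $\psi+2\varphi$ is continuous and strictly increasing on $I$. At the points in question it takes values in $\pi+2\pi\mathbb Z$. If such points $t_j\ne t_*$ converged to $t_*\in I$, then by continuity $(\psi+2\varphi)(t_*)\in\pi+2\pi\mathbb Z$, and $(\psi+2\varphi)(t_j)-(\psi+2\varphi)(t_*)$ would be nonzero multiples of $2\pi$ tending to $0$, which is impossible.
\end{proof}

\section{The Cantor function}\label{sec:cantor}

\subsection{The radial limit at a point of the support}

Let $z=(1-\delta)e^{i\theta}$. If the measure is concentrated enough near $\theta$, the main part of both integrals in \eqref{eq:cauchymu} should come from $|t-\theta|\lesssim\delta$. There $e^{\pm i\varphi(t)}$ is nearly $e^{\pm i\varphi(\theta)}$, and the remaining Cauchy integral of $\mu$, the same in numerator and denominator, cancels. Two points need care. The Cauchy kernel is not positive, so the common factor might be small; but its real part is positive. And the kernel decays only like $1/s$, so the part of $\mu$ at larger distances has to be controlled; this is what the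 integral in the next condition does.

\begin{lemma}\label{lem:radial}
Let $\varphi$ be admissible and continuous, $\mu=d\varphi$, $\theta\in\mathbb R$, and $m(s)=\mu([\theta-s,\theta+s])$ for $0\le s\le\pi$. Let $a$ be the dilatation of $P[e^{i\varphi}]$. If $\delta_j\to0^+$ is a sequence with $m(\delta_j)>0$ and
\begin{equation}\label{eq:condition}
\frac{\delta_j}{m(\delta_j)}\Bigl(1+\int_{\delta_j}^\pi\frac{m(s)^2}{s^2}\,ds\Bigr)\to0,
\end{equation}
then $a((1-\delta_j)e^{i\theta})\to-e^{-2i\varphi(\theta)}$.
\end{lemma}

\begin{proof}
Let $r=1-\delta\ge\frac12$, $k(t)=1/(1-re^{i(\theta-t)})$ and $C=\int k\,d\mu$. Represent the points of $\mathbb T$ by $t$ with $s=|t-\theta|\le\pi$.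

\emph{Lower bound for $C$.} We have
\[
\operatorname{Re}k=\frac12\Bigl(1+\frac{1-r^2}{|1-re^{is}|^2}\Bigr)>0 .
\]
For $s\le\delta$ we have $|1-re^{is}|\le\delta+s\le2\delta$ and $1-r^2\ge\delta$, so $\operatorname{Re}k\ge\frac{\delta}{2(2\delta)^2}=\frac1{8\delta}$. Hence $|C|\ge\operatorname{Re}C\ge m(\delta)/(8\delta)$.

\emph{Upper bound for the error.} Since $|e^{\pm i\varphi(t)}-e^{\pm i\varphi(\theta)}|\le|\varphi(t)-\varphi(\theta)|\le m(|t-\theta|)$, the bound \eqref{eq:kernel} gives
\[
\Bigl|\int e^{\pm i\varphi}k\,d\mu-e^{\pm i\varphi(\theta)}C\Bigr|\le E:=3\int\frac{m(|t-\theta|)}{\max(\delta,|t-\theta|)}\,d\mu(t)=3\int_0^\pi\frac{m(s)\,dm(s)}{\max(\delta,s)},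
\]
because $dm$ is the image of $\mu$ under $t\mapsto|t-\theta|$. As $\mu$ has no atoms, $m$ is continuous with $m(0)=0$, and $m(\pi)=2\pi$. Integrating by parts on $[\delta,\pi]$,
\[
\int_0^\pi\frac{m\,dm}{\max(\delta,s)}=\frac{m(\delta)^2}{2\delta}+\Bigl[\frac{m^2}{2s}\Bigr]_\delta^\pi+\frac12\int_\delta^\pi\frac{m^2}{s^2}\,ds=2\pi+\frac12\int_\delta^\pi\frac{m^2}{s^2}\,ds .
\]
So \eqref{eq:condition} gives $E/|C|\to0$ along $\delta=\delta_j$, and by \eqref{eq:cauchymu}
\[
a(re^{i\theta})=-\frac{e^{-i\varphi(\theta)}C+O(E)}{e^{i\varphi(\theta)}C+O(E)}\longrightarrow-e^{-2i\varphi(\theta)}.\qedhere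
\]
\end{proof}

Condition \eqref{eq:condition} includes $\delta_j/m(\delta_j)\to0$, so $\mu$ must be much denser than Lebesgue measure at $\theta$ along some sequence of scales.

\subsection{From inner functions to Blaschke products}

Every inner function factors as $a=BS_\nu$, where $B$ is a finite or infinite Blaschke product (with its unimodular constant) and $S_\nu$ is the singular inner function with $|S_\nu|=e^{-P[\nu]}$, $\nu\ge0$ a finite singular measure. A nontrivial singular factor betrays itself by radial limits $0$.

\begin{lemma}\label{lem:nosingular}
If $a$ is inner and $\limsup_{r\to1}|a(r\zeta)|>0$ for every $\zeta\in\mathbb T$, then $a$ is a (possibly finite) Blaschke product.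
\end{lemma}

\begin{proof}
Suppose $\nu\ne0$ in $a=BS_\nu$. By \cite[Thm.~7.15]{Rudin}, for $\nu$-almost every $\zeta$ we have $\nu(B(\zeta,\delta))/(2\delta)\to\infty$ as $\delta\to0$. Fix such a $\zeta$, and let $\delta=1-r$. The Poisson kernel is at least $\delta/(2\delta)^2=1/(4\delta)$ on $B(\zeta,\delta)$, so $P[\nu](r\zeta)\ge\nu(B(\zeta,\delta))/(8\pi\delta)\to\infty$. Then $|a(r\zeta)|\le|S_\nu(r\zeta)|\to0$, a contradiction.
\end{proof}

The hypothesis at \emph{every} point of $\mathbb T$ is essential: radial limits of modulus $1$ almost everywhere do not exclude a singular factor.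

\subsection{Proof of Theorem~\ref{thm:cantor}}

The function $\varphi$ is admissible and continuous. By Proposition~\ref{prop:rep}(i), $f$ is univalent and sense-preserving with $f(\mathbb D)=\mathbb D$. Let $\mu=d\varphi$ and let $a$ be the dilatation of $f$. Then $\operatorname{supp}\mu=K$ is the image on $\mathbb T$ of $K_0=2\pi\cdot(\text{ternary Cantor set})$, a set of Lebesgue measure $0$. Call the $2^k$ intervals of length $2\pi3^{-k}$ whose union is the $k$-th approximation of $K_0$ the stage-$k$ intervals; each has $\mu$-measure $2\pi2^{-k}$.

\medskip
\noindent\emph{Step 1: radial limits.} By Lemma~\ref{lem:gap}, $a$ is analytic and unimodular at every point of $\mathbb T\setminus K$. In particular $a$ is inner. Now let $\theta\in K_0$, let $m$ be as in Lemma~\ref{lem:radial}, $0<s\le\pi$, and $\alpha=\log2/\log3\in(\frac12,1)$, so that $2^{-k}=(3^{-k})^\alpha$.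

\emph{Lower bound for $m$.} Choose $k\ge1$ with $2\pi3^{-k}\le s<2\pi3^{-k+1}$. Then $[\theta-s,\theta+s]$ contains the stage-$k$ interval that contains $\theta$. So
\[
m(s)\ge2\pi2^{-k}=2\pi(3^{-k})^\alpha\ge2\pi\Bigl(\frac s{6\pi}\Bigr)^\alpha .
\]

\emph{Upper bound for $m$.} Choose $k\ge0$ with $2\pi3^{-k-1}<2s\le2\pi3^{-k}$. An interval in $[0,2\pi]$ of length at most $2\pi3^{-k}$ meets at most two stage-$k$ intervals: of three consecutive ones, the outer two are separated by the middle one and two gaps, each of length at least $2\pi3^{-k}$, hence by at least $3\cdot2\pi3^{-k}$. An arc of that length, split at $t=0$ if necessary, meets at most four. Hence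
\[
m(s)\le4\cdot2\pi2^{-k}=16\pi(3^{-k-1})^\alpha\le16\pi\Bigl(\frac s\pi\Bigr)^\alpha .
\]

As $2\alpha-2>-1$, the integral $\int_0^\pi m(s)^2s^{-2}\,ds$ is finite, and $\delta/m(\delta)\le\mathrm{const}\cdot\delta^{1-\alpha}\to0$. So \eqref{eq:condition} holds for every sequence $\delta_j\to0^+$, and Lemma~\ref{lem:radial} gives
\begin{equation}\label{eq:cantorlimit}
\lim_{r\to1}a(re^{i\theta})=-e^{-2i\varphi(\theta)}\qquad(\theta\in K_0).
\end{equation}
Thus $a$ has a radial limit of modulus $1$ at every point of $\mathbb T$.

\medskip
\noindent\emph{Step 2: $a$ is a Blaschke product.} This follows from Step 1 and Lemma~\ref{lem:nosingular}.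

\medskip
\noindent\emph{Step 3: $a$ is infinite.} If $a$ were a finite Blaschke product, it would be analytic and unimodular on all of $\mathbb T$, and Lemma~\ref{lem:rotation} would apply with $I=\{e^{it}:|t|<\pi\}$. But by \eqref{eq:cantorlimit} we would have $a(e^{it})=-e^{-2i\varphi(t)}$ at the points $t=2\pi3^{-k}\in K_0$, $k\ge1$, which accumulate at $0\in I$. This is a contradiction. \qed

\section{Inner dilatations: proof of Theorem~\ref{thm:structure}(a),(b)}\label{sec:structure}

Throughout this section $f=P[e^{i\varphi}]$ with $\varphi$ admissible and continuous, and $\mu=d\varphi$.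

\subsection{Part (a)}

By Smirnov's theorem, Cauchy integrals of finite measures belong to $H^p$ for all $p<1$. By \eqref{eq:cauchymu} this applies to $zh'$ and $zg'$. They therefore have finite radial limits almost everywhere, and those of $zh'$ are nonzero almost everywhere since $h'\not\equiv0$. By Fatou's theorem, $P[dF]$ has almost everywhere a radial limit equal to the density of the absolutely continuous part of $dF=ie^{i\varphi}d\mu$. Let $\varphi'$ denote the density of the absolutely continuous part of $\mu$. Then \eqref{eq:polar} gives
\begin{equation}\label{eq:tangential}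
zh'-\overline{zg'}\ \to\ \varphi'(\theta)e^{i\varphi(\theta)}\quad\text{radially for almost every }\theta .
\end{equation}

\emph{If $\mu$ is singular,} then $\varphi'=0$ almost everywhere, so the radial limits of $zh'$ and $\overline{zg'}$ agree almost everywhere. As they are almost everywhere finite and nonzero, $|a|=1$ almost everywhere on $\mathbb T$.

\emph{Conversely,} let $|a|=1$ almost everywhere on $\mathbb T$. Where $f$ moves tangentially with positive speed, the collapsed differential forces the radial derivative of $f$ to be tangential too. But $f$ reaches the circle radially with positive speed, as a Hopf-type argument shows. In detail, let $R=R(\theta)$ be the radial limit of $rf_r=zh'+\overline{zg'}$, which exists and is finite for almost every $\theta$. In the identity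
\[
|zh'|^2-|zg'|^2=\operatorname{Re}\Bigl[\bigl(zh'+\overline{zg'}\bigr)\overline{\bigl(zh'-\overline{zg'}\bigr)}\Bigr]
\]
the left side is $|zh'|^2(1-|a|^2)$, which tends radially to $0$ almost everywhere. By \eqref{eq:tangential},
\begin{equation}\label{eq:product}
0=\varphi'(\theta)\operatorname{Re}\bigl(e^{-i\varphi(\theta)}R(\theta)\bigr)\quad\text{for almost every }\theta .
\end{equation}
Fix a $\theta$ for which $R(\theta)$ exists and \eqref{eq:product} holds, and let $u=1-\operatorname{Re}(e^{-i\varphi(\theta)}f)$, a nonnegative harmonic function in $\mathbb D$. Since $f$ is continuous on $\overline{\mathbb D}$ with $f(e^{i\theta})=e^{i\varphi(\theta)}$, we have $u(re^{i\theta})\to0$ as $r\to1$, so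
\[
u(re^{i\theta})=\int_r^1\operatorname{Re}\bigl(e^{-i\varphi(\theta)}f_\rho(\rho e^{i\theta})\bigr)\,d\rho .
\]
As $f_\rho(\rho e^{i\theta})\to R$ when $\rho\to1$, it follows that $u(re^{i\theta})/(1-r)\to\operatorname{Re}(e^{-i\varphi(\theta)}R)$. On the other hand, Harnack's inequality gives $u(re^{i\theta})\ge\frac{1-r}{1+r}u(0)\ge\frac{1-r}2(1-|f(0)|)$. Therefore $\operatorname{Re}(e^{-i\varphi(\theta)}R)\ge\frac12(1-|f(0)|)>0$, and \eqref{eq:product} gives $\varphi'(\theta)=0$. So $\varphi'=0$ almost everywhere, that is, $\mu$ is singular. \qed

\subsection{Part (b)}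

Let $a$ be inner. As $\mu$ has positive mass and no atoms, $\operatorname{supp}\mu$ is nonempty and perfect; an isolated point of the support would be an atom. By Lemma~\ref{lem:gap}, $a$ continues analytically across every point of $\mathbb T\setminus\operatorname{supp}\mu$.

Suppose that $a$ also continues analytically across some $\zeta_0\in\operatorname{supp}\mu$. We want to apply Lemma~\ref{lem:rotation}, so we need \eqref{eq:heuristic} near $\zeta_0$. For a general singular $\mu$ nothing guarantees condition \eqref{eq:condition}, and we cannot argue point by point. But now $a$ is smooth near $\zeta_0$, and we may integrate.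

Since $a$ is inner and its continuation is continuous near $\zeta_0$, we have $|a|=1$ on $\mathbb T$ near $\zeta_0$; in particular $a(\zeta_0)\ne0$. Choose a disk $U$ about $\zeta_0$ so small that $a$ is analytic and zero-free on a disk containing $\overline U$, that $I=U\cap\mathbb T$ is an open arc different from $\mathbb T$, and that $|a|=1$ on $I$. Let $b$ be an analytic branch of $\sqrt a$ on the larger disk.

\medskip
\noindent\emph{Claim: $a=-e^{-2i\varphi}$ on $I\cap\operatorname{supp}\mu$.} Put $A=zh'$. Then $zg'=aA$, and by \eqref{eq:polar} $f_\theta/i=A-\overline{aA}$. In $U\cap\mathbb D$, using $b\,\overline a=b\,\overline b^{\,2}=|b|^2\,\overline b$,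
\[
bf_\theta/i=bA-|b|^2\,\overline{bA}=\bigl(bA-\overline{bA}\bigr)+(1-|b|^2)\,\overline{bA},
\]
and since $|b|^2=|a|$,
\begin{equation}\label{eq:collapse}
\operatorname{Re}(bf_\theta/i)=(1-|a|)\operatorname{Re}(bA).
\end{equation}
This is the exact form of the statement that $b\,df$ becomes real at the boundary. Let $\chi$ be a real continuous function with compact support in $I$. Multiply \eqref{eq:collapse} by $\chi(t)$ and integrate over $z=re^{it}$, with $r$ close to $1$.

\emph{Left side.} As $r\to1$, $f_\theta(re^{it})\,dt=P[dF](re^{it})\,dt\to dF=ie^{i\varphi}d\mu$ weak-$*$ with bounded total variation, and $b(re^{it})\to b(e^{it})$ uniformly on $\operatorname{supp}\chi$. So the integral tends to $\int\chi\operatorname{Re}(be^{i\varphi})\,d\mu$.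

\emph{Right side.} Since $|a|=1$ on $I$ and $a'$ is bounded in $U$, $1-|a(re^{it})|\le\mathrm{const}\,(1-r)$ on $\operatorname{supp}\chi$. By \eqref{eq:cauchymu}, \eqref{eq:kernel} and $\mu(\mathbb T)=2\pi$,
\[
\int|A(re^{it})|\,dt\le\int_{-\pi}^\pi\frac{3\,dx}{\max(1-r,|x|)}=6\Bigl(1+\log\frac{\pi}{1-r}\Bigr).
\]
So the integral is $O\bigl((1-r)(1+\log\frac{\pi}{1-r})\bigr)$ and tends to $0$.

Hence $\int\chi\operatorname{Re}(be^{i\varphi})\,d\mu=0$ for all $\chi$, so $\operatorname{Re}(be^{i\varphi})=0$ $\mu$-almost everywhere on $I$. By continuity this holds at every point of $I\cap\operatorname{supp}\mu$. There $be^{i\varphi}$ is unimodular and purely imaginary, so $ae^{2i\varphi}=(be^{i\varphi})^2=-1$. This proves the claim.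

\medskip
As $\operatorname{supp}\mu$ is perfect, its point $\zeta_0\in I$ is an accumulation point of $I\cap\operatorname{supp}\mu$. By the claim this contradicts Lemma~\ref{lem:rotation}. So $a$ continues across no point of $\operatorname{supp}\mu$. A finite Blaschke product is inner and continues across all of $\mathbb T$, so it cannot occur. \qed

\medskip
The absence of atoms, that is, the surjectivity $f(\mathbb D)=\mathbb D$, is indispensable here: Example~\ref{ex:polygon} has finite Blaschke products as dilatations.

\begin{remark}
The proof of Theorem~\ref{thm:cantor} now gives more. \emph{Let $\mu=d\varphi$ be atomless and singular, and suppose that at every $\theta\in\operatorname{supp}\mu$ condition \eqref{eq:condition} holds for some $\delta_j\to0^+$. Then $a$ is an infinite Blaschke product.} Indeed, $a$ is inner by (a). By Lemma~\ref{lem:radial} on the support and Lemma~\ref{lem:gap} off it, $\limsup_{r\to1}|a(r\zeta)|=1$ for every $\zeta\in\mathbb T$, so $a$ is a Blaschke product by Lemma~\ref{lem:nosingular}, and it is infinite by (b).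

This applies whenever $c_1s^\alpha\le\mu([\theta-s,\theta+s])\le c_2s^\alpha$ for $\theta\in\operatorname{supp}\mu$ and $0<s\le\pi$, with fixed $\alpha\in(0,1)$ and $c_1,c_2>0$. The upper bound excludes atoms. By the lower bound, $\mu$ has infinite symmetric derivative at every point of its support; as this derivative is finite Lebesgue-almost everywhere, $\operatorname{supp}\mu$ is a null set and $\mu$ is singular. Finally, the left side of \eqref{eq:condition} is at most a constant times $\delta^{1-\alpha}\bigl(1+\int_\delta^\pi s^{2\alpha-2}ds\bigr)$ with $\delta=\delta_j$. This is $O(\delta^{1-\alpha})$, $O(\delta^{1/2}\log\frac1\delta)$ or $O(\delta^\alpha)$ according as $\alpha>\frac12$, $\alpha=\frac12$ or $\alpha<\frac12$.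
\end{remark}

\section{Prescribing the accumulation set: proof of Theorem~\ref{thm:structure}(c)}\label{sec:perfect}

We first recall why \emph{the set $E$ of accumulation points of the zeros of an infinite Blaschke product $B$ is exactly the set of points of $\mathbb T$ across which $B$ has no analytic continuation}. Since $|\zeta_n|\to1$, $E$ is a nonempty subset of $\mathbb T$. Continuation across a point of $E$ would make $B$ vanish identically, because its zeros accumulate there. If $\zeta\in\mathbb T\setminus E$, some disk $U$ about $\zeta$ has positive distance from all poles $1/\overline{\zeta_n}$, since these accumulate only on $E$. So $|1-\overline{\zeta_n}z|=|\zeta_n|\,|1/\overline{\zeta_n}-z|$ is bounded below by a positive constant on $U$, uniformly in $n$. The identity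
\[
1-\frac{|\zeta_n|}{\zeta_n}\frac{\zeta_n-z}{1-\overline{\zeta_n}z}=(1-|\zeta_n|)\frac{\zeta_n+|\zeta_n|z}{\zeta_n(1-\overline{\zeta_n}z)}
\]
then shows that the product \eqref{eq:blaschke} converges uniformly on $U$ and continues $B$.

\medskip
\noindent\emph{Necessity.} Let an infinite Blaschke product be the dilatation of a univalent harmonic self mapping $f$, which we may take to be sense-preserving. By Proposition~\ref{prop:rep}(ii), $f=P[e^{i\varphi}]$ with $\varphi$ admissible and continuous. By the fact just recalled and part (b), $E=\operatorname{supp}d\varphi$ is nonempty and perfect.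

\medskip
\noindent\emph{Sufficiency.} Let $K\subset\mathbb T$ be nonempty and perfect. We need an atomless $\mu$ with support $K$ whose dilatation is inner without singular factor. The estimates of Section~\ref{sec:cantor} require a measure of controlled growth, and it is not clear that $K$ carries one. Instead we exploit that measures with finitely many (at least three) atoms have finite Blaschke products as dilatations, which are close to unimodular on circles near $\mathbb T$. This property survives small perturbations of the measure, for one circle at a time. A generic measure on $K$ then has it for a sequence of circles tending to $\mathbb T$.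

Fix a point $t_0\in\mathbb T$. Let $\mathcal M$ be the set of positive measures $\nu$ on $\mathbb T$ of mass $2\pi$ with $\nu(\{t_0\})=0$ that are either atomless or finitely supported with at least three atoms. For $\nu\in\mathcal M$ let $\varphi_\nu$ be the admissible function with $\varphi_\nu(t)=\nu((t_0,t])$ for $t_0\le t<t_0+2\pi$, and let $a_\nu$ be the dilatation of $P[e^{i\varphi_\nu}]$. By Proposition~\ref{prop:rep}(i) it is well defined and $|a_\nu|<1$.

\begin{lemma}\label{lem:AB}
\begin{itemize}
\item[(A)] If $\nu\in\mathcal M$ is finitely supported, then $a_\nu$ is a finite Blaschke product.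
\item[(B)] If $\nu_j,\nu\in\mathcal M$ and $\nu_j\to\nu$ weak-$*$, then $a_{\nu_j}\to a_\nu$ locally uniformly in $\mathbb D$.
\end{itemize}
\end{lemma}

\begin{proof}
(A) By \eqref{eq:cauchy}, $a_\nu$ is rational. It is bounded by $1$ in $\mathbb D$, so it has no poles on $\overline{\mathbb D}$. By Lemma~\ref{lem:gap}, $|a_\nu|=1$ on $\mathbb T$ off a finite set, hence on $\mathbb T$ by continuity. Such a function is a finite Blaschke product.

(B) If $t\ne t_0$ is not an atom of $\nu$, the arc $(t_0,t]$ has a boundary of $\nu$-measure $0$, because $t_0$ is not an atom either. So $\varphi_{\nu_j}(t)\to\varphi_\nu(t)$, and this holds for almost every $t$. By the remark after \eqref{eq:hg}, the corresponding derivatives $h'_j$ and $g'_j$ converge locally uniformly to $h'$ and $g'$. As $h'$ is zero-free, the quotients $g_j'/h_j'$ converge locally uniformly to $g'/h'$.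
\end{proof}

Let $X$ be the set of positive measures of mass $2\pi$ on $K$. With the weak-$*$ topology it is a compact metrizable space, so Baire's theorem applies. We use that, if $\nu_j\to\nu$ in $X$, then $\limsup\nu_j(C)\le\nu(C)$ for closed $C$ and $\liminf\nu_j(V)\ge\nu(V)$ for open $V$. For $N\ge3$ let $\Sigma_N\subset X$ be the set of finitely supported measures in $X$ with $\nu(\{t_0\})=0$ all of whose atoms have mass at most $2\pi/N$. They have at least $N\ge3$ atoms, so $\Sigma_N\subset\mathcal M$.

\medskip
\noindent\emph{$\Sigma_N$ is dense in $X$.} Given $\nu\in X$ and $\eta>0$, partition $\mathbb T$ into finitely many half-open arcs $J$ of length less than $\eta$. For each $J$ with $\nu(J)>0$ the set $J\cap K$ is nonempty. Since $K$ is perfect, there are infinitely many points of $K$ within distance $\eta$ of $J$. Distribute $\nu(J)$ equally among $N$ of them, chosen different from $t_0$ and distinct for distinct $J$. The result is a measure in $\Sigma_N$, obtained from $\nu$ by moving mass over distances less than $3\eta$. As $\eta\to0$, these measures tend to $\nu$ weak-$*$.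

\medskip
\noindent We now consider three countable families of open dense subsets of $X$. The first makes a measure in all of them atomless, the second makes its support equal to $K$, and the third makes its dilatation nearly unimodular on circles tending to $\mathbb T$.

\begin{itemize}
\item[(1)] $O_N=\{\nu\in X:\nu(\{t\})<4\pi/N\text{ for all }t\}$, $N\ge3$. It is dense since it contains $\Sigma_N$. Its complement is closed: if $\nu_j\to\nu$ and $\nu_j(\{t_j\})\ge4\pi/N$, we may assume $t_j\to t$. Every closed arc $C$ with $t$ in its interior satisfies $\nu(C)\ge\limsup\nu_j(C)\ge4\pi/N$, and shrinking $C$ gives $\nu(\{t\})\ge4\pi/N$.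

\item[(2)] $O_V'=\{\nu\in X:\nu(V)>0\}$, where $V$ runs through the open arcs from a countable base of $\mathbb T$ that meet $K$. It is open, because $\liminf\nu_j(V)\ge\nu(V)$ when $\nu_j\to\nu$. It is dense because, for $\nu\in X$ and $x\in V\cap K$, the measures $(1-\tau)\nu+2\pi\tau\delta_x$, $0<\tau<1$, lie in $O_V'$ and tend to $\nu$ as $\tau\to0$; here $\delta_x$ is the unit mass at $x$.

\item[(3)] $W_n$, $n\ge1$, defined as follows. Let $\sigma\in\Sigma_3$. By Lemma~\ref{lem:AB}(A), $|a_\sigma|$ is continuous on $\overline{\mathbb D}$ and equal to $1$ on $\mathbb T$, so there is $r=r_n(\sigma)\in(1-\frac1n,1)$ with $|a_\sigma|>1-\frac1n$ on $|z|=r$. By Lemma~\ref{lem:AB}(B) there is an open neighborhood $\mathcal N_n(\sigma)$ of $\sigma$ in $X$ such that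
\[
|a_\nu|>1-\tfrac1n\ \text{ on }|z|=r_n(\sigma)\quad\text{for every atomless }\nu\in\mathcal N_n(\sigma);
\]
otherwise there would be atomless $\nu_j\to\sigma$ violating this inequality, contradicting the uniform convergence of $a_{\nu_j}$ to $a_\sigma$ on the circle. Let $W_n$ be the union of all $\mathcal N_n(\sigma)$, $\sigma\in\Sigma_3$. It is open, and it is dense because it contains $\Sigma_3$.
\end{itemize}

By Baire's theorem there is a measure $\mu$ in the intersection of all these sets. By (1) it is atomless, so $\mu\in\mathcal M$. By (2) its support is all of $K$. By (3), for every $n$ there is $r_n\in(1-\frac1n,1)$ with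
\begin{equation}\label{eq:circles}
|a_\mu|>1-\tfrac1n\quad\text{on }|z|=r_n .
\end{equation}

By Proposition~\ref{prop:rep}(i), $f=P[e^{i\varphi_\mu}]$ is a sense-preserving univalent harmonic self mapping of $\mathbb D$. Its dilatation $a=a_\mu$ has radial limits almost everywhere. By \eqref{eq:circles} they have modulus $1$, so $a$ is inner. Moreover \eqref{eq:circles} gives $\limsup_{r\to1}|a(r\zeta)|=1$ for every $\zeta\in\mathbb T$, so $a$ is a Blaschke product by Lemma~\ref{lem:nosingular}. By part (b), the set of points of $\mathbb T$ across which $a$ has no analytic continuation is $\operatorname{supp}\mu=K\ne\emptyset$. Hence $a$ is an infinite Blaschke product, and by the fact recalled at the beginning of this section its zeros accumulate exactly on $K$. \qed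

\begin{thebibliography}{9}

\bibitem{Duren}
Duren, \emph{Harmonic Mappings in the Plane}.

\bibitem{Joshi}
``Santosh Joshi'', \url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-81-322-2113-5.pdf} (doi:10.1007/978-81-322-2113-5).

\bibitem{Rudin}
Rudin, \emph{Real and Complex Analysis}.

\end{thebibliography}

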